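# Lamp groups over $\Lambda\times F$ and stabilizer maps with finite fibers

## 1. Random lamp subgroups over $\Lambda\times F$

Start with an extension of finite groups
$$1\to Q\to M\to F\to 1 .$$
We view $Q$ as a normal subgroup of $M$ and $F$ as $M/Q$, and put $n=|Q|$. The example to keep in mind is $M=\mathbb Z/4$, $Q=\{0,2\}$, $F=\mathbb Z/2$, with $n=2$.

Let $\Lambda=SL_3(\mathbb Z)$. In this section we only use that $\Lambda$ is infinite and finitely generated. Put
$$\Gamma=\Lambda\times M,\qquad I=\Lambda\times F=\Gamma/Q ,$$
write $\tau\mapsto\bar\tau$ for the quotient map $\Gamma\to I$, and let $\Gamma$ act on the set $I$ by left translation, $\tau\cdot i=\bar\tau i$. At each point of $I$ we place a lamp with values in $S_3$: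
$$A=\bigoplus_{i\in I}S_3,\qquad G=A\rtimes\Gamma ,$$
where $\Gamma$ permutes the coordinates. The group $G$ is finitely generated: $\Gamma$ is finitely generated and acts transitively on $I$, so generators of $\Gamma$ together with one copy of $S_3$ suffice. The subgroup $Q$ acts trivially on $I$, so $Q$ commutes with $A$. It also commutes with $\Lambda$, because $\Gamma$ is a direct product.

Let $\mathcal T$ be the set of the three subgroups of order $2$ in $S_3$. They are conjugate to each other, and each is its own normalizer. Let $Y=\mathcal T^I$ with the product $m_Y$ of uniform measures, and for $y\in Y$ put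
$$H_y=\bigoplus_{i\in I}y(i)\ \le A\le G .$$
The map $y\mapsto H_y$ is injective and Borel. Let $A$ act on $Y$ by conjugation in each coordinate, $(a\cdot y)(i)=a(i)y(i)a(i)^{-1}$, and let $\Gamma$ act by the shift, $(\tau\cdot y)(i)=y(\bar\tau^{-1}i)$. Together these give an action of $G$ with
$$gH_yg^{-1}=H_{g\cdot y}\qquad(g\in G,\ y\in Y). \tag{1}$$
It preserves $m_Y$: an element of $A$ permutes $\mathcal T$ in finitely many coordinates, and $\Gamma$ permutes the coordinates. So the image $\nu$ of $m_Y$ under $y\mapsto H_y$ is a conjugation-invariant probability measure on the space of subgroups of $G$.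

**Fact 1.1 (mixing).** Let $\Lambda'$ be an infinite group acting freely on the countable set $I$, and let $(Z,\zeta)$ be a standard probability space. Then the shift of $\Lambda'$ on $(Z^I,\zeta^I)$ is mixing, hence ergodic.

*Proof.* Let $B,B'$ be events that depend only on the coordinates in finite sets $J,J'\subset I$. Then $\lambda B$ depends only on $\lambda J$. For each pair $(j,j')$ at most one $\lambda$ satisfies $\lambda j=j'$, so $\lambda J\cap J'=\emptyset$ for all but finitely many $\lambda$, and for these $\lambda B$ and $B'$ are independent. Approximating arbitrary events by such events, we get $\zeta^I(\lambda B\cap B')\to\zeta^I(B)\zeta^I(B')$ as $\lambda\to\infty$ for all measurable $B,B'$. If $\lambda B=B$ mod null sets for all $\lambda$, take $B'=B$: then $\zeta^I(B)=\zeta^I(B)^2$. $\square$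

The group $\Lambda$ acts freely on $I=\Lambda\times F$. So already $\Lambda$ acts ergodically on $(Y,m_Y)$, and $\nu$ is ergodic under conjugation by $G$.

**Proposition 1.2 (normalizers).** For $m_Y$-a.e. $y$ we have $N_G(H_y)=H_y\times Q$. Hence $N_G(H)/H\cong Q$ for $\nu$-a.e. $H$.

*Proof.* Let $g=a\tau$ with $a\in A$, $\tau\in\Gamma$. By (1), $g$ normalizes $H_y$ iff $a\cdot(\tau\cdot y)=y$. In that case $\tau\cdot y$ and $y$ differ in only finitely many coordinates.

Suppose $\bar\tau\ne1$. Then $\bar\tau^{-1}i\neq i$ for all $i$. Choose $i_1,i_2,\dots$ greedily so that the two-point sets $\{i_k,\bar\tau^{-1}i_k\}$ are pairwise disjoint; at each stage only finitely many $i$ are forbidden. The events $y(i_k)\neq y(\bar\tau^{-1}i_k)$ are independent, each of probability $2/3$, so almost surely infinitely many of them occur. Thus for a.e. $y$ the configurations $\tau\cdot y$ and $y$ differ in infinitely many coordinates. There are countably many $\tau$, so for a.e. $y$ every $g=a\tau\in N_G(H_y)$ has $\bar\tau=1$, that is, $\tau\in Q$.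

Then $\tau\cdot y=y$, so $a\cdot y=y$. Each $a(i)$ normalizes $y(i)$, so $a(i)\in y(i)$, and since $a$ has finite support, $a\in H_y$. Conversely $H_y$ and $Q$ normalize $H_y$, and $Q$ commutes with $A\ge H_y$ and meets $A$ trivially. $\square$

So the random subgroup $H_y$ has an excess of normalizer equal to $Q$, and $Q$ sits inside the group $M$, which moves the lamps through $F=M/Q$. In the running example a generator $z$ of $\mathbb Z/4$ moves $y$ to a different configuration, while $z^2$ fixes every $y$ and lies outside every $H_y$.

## 2. Invariant random subgroups and $n$-to-one stabilizer maps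

Let $G$ be any countable group and $\mathrm{Sub}_G\subset\{0,1\}^G$ the compact space of its subgroups, on which $G$ acts by $H\mapsto gHg^{-1}$.

**Definition.** An *invariant random subgroup* (IRS) of $G$ is a Borel probability measure $\nu$ on $\mathrm{Sub}_G$ invariant under conjugation. It is *ergodic* if it is ergodic for conjugation.

**Definition.** Let $G\curvearrowright(X,\mu)$ be a measure-preserving action on a standard Borel probability space, and let $f(x)=G_x=\{g: g\cdot x=x\}$ be the stabilizer map. Since $G_{gx}=gG_xg^{-1}$, $f$ is equivariant, and $f_*\mu$ is an IRS, the *stabilizer distribution* of the action.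

Example: if $H_0\le G$ has finite index, the uniform measure on the conjugacy class of $H_0$ is an ergodic IRS. It is the stabilizer distribution of $G\curvearrowright G/H_0$, whose stabilizer map is $gH_0\mapsto gH_0g^{-1}$. The fiber of this map over $H_0$ is $N_G(H_0)/H_0$, so the map is $[N_G(H_0):H_0]$-to-one. This example suggests the following problem, taken from the list "Some Open Problems On Invariant Random Subgroups" (http://www.math.caltech.edu/~logic/slides/2022-11-09.pdf).

**Problem.** Suppose $\nu$ is an ergodic IRS of a countable group $G$ and $[N_G(H):H]=n<\infty$ for $\nu$-a.e. $H$. Is $\nu$ the stabilizer distribution of an ergodic action $G\curvearrowright(X,\mu)$ on a standard Borel probability space such that $x\mapsto G_x$ is $n$-to-one?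

Two cases by hand. If $n=1$, the answer is yes: let $X$ be the set of $H$ with $N_G(H)=H$, with $\mu=\nu$. The stabilizer of the point $H$ under conjugation is $N_G(H)=H$, so the stabilizer map is the identity. If $\nu$ has an atom $H_0$, invariance and ergodicity force $\nu$ to be uniform on the finite conjugacy class of $H_0$. Then $[G:N_G(H_0)]$ and $[N_G(H_0):H_0]$ are finite, so $[G:H_0]$ is finite, and the example above gives yes. Thomas's theorem says that the answer is yes when $G$ is amenable.

The groups of Section 1 show that the answer is no in general. An extension $1\to Q\to M\to F\to1$ *splits* if $Q$ has a *complement* in $M$: a subgroup $P$ with $P\cap Q=1$ and $PQ=M$. For instance $\mathbb Z/2\times\mathbb Z/2$ splits over either factor. But $\{0,2\}$ has no complement in $\mathbb Z/4$: a complement would have order $2$, and the only subgroup of order $2$ is $\{0,2\}$ itself.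

**Theorem 1.** Let $1\to Q\to M\to F\to1$ be a non-split extension of finite groups, $n=|Q|$. Then there are a finitely generated group $G$ and an ergodic IRS $\nu$ of $G$ with $N_G(H)/H\cong Q$ for $\nu$-a.e. $H$ (so $[N_G(H):H]=n$), such that $\nu$ is not the stabilizer distribution of any measure-preserving action (ergodic or not) with $n$-to-one stabilizer map.

**Corollary.** For each $n\ge2$ the answer to the Problem is negative for some finitely generated $G$ and some ergodic $\nu$ with $N_G(H)/H\cong\mathbb Z/n$ a.e.

*Proof of the Corollary from Theorem 1.* Take $M=\mathbb Z/n^2\mathbb Z$ and $Q=n\mathbb Z/n^2\mathbb Z\cong\mathbb Z/n$. A complement would have order $n$, but the only subgroup of order $n$ of this cyclic group is $Q$ itself. $\square$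

**Theorem 2 (classification).** For a finite group $Q$ the following are equivalent.

1. For every countable $G$ and every ergodic IRS $\nu$ of $G$ with $N_G(H)/H\cong Q$ a.e., $\nu$ is the stabilizer distribution of an ergodic action with $|Q|$-to-one stabilizer map.
2. $Z(Q)=1$ and $\mathrm{Inn}(Q)$ has a complement in $\mathrm{Aut}(Q)$.
3. Every extension of finite groups $1\to Q\to M\to F\to1$ splits.

For ergodic $\nu$ with finite index, conjugation by $k$ induces an isomorphism $N_G(H)/H\cong N_G(kHk^{-1})/kHk^{-1}$. So the isomorphism type of $N_G(H)/H$ is a conjugation-invariant function of $H$ with finitely many values, hence a.e. constant.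

**Theorem 3.** For a fixed pair $(G,\nu)$ as in the Problem, the answer is positive iff the groupoid extension defined in Section 8 splits a.e. It is positive whenever the conjugation orbit relation is treeable $\nu$-a.e. This includes Thomas's case of amenable $G$.

## 3. Fibers of the stabilizer map as simply transitive $N_G(H)/H$-sets

We read "$f$ is $n$-to-one" as: $|f^{-1}(H)|=n$ for $\nu$-a.e. $H$. There is a weaker reading, in which one may first discard a null set of $X$: there is a Borel conull $X_0\subset X$ such that $f|_{X_0}$ is at most $n$-to-one over a.e. $H$. The next lemma extracts from either reading everything that is used later.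

We recall the Lusin–Novikov theorem: a countable-to-one Borel map between standard Borel spaces has Borel image and a Borel section over its image.

**Lemma 3.1.** Let $G,\nu,n$ be as in the Problem, and suppose $\nu$ is the stabilizer distribution of a measure-preserving action with $n$-to-one stabilizer map $f$, in either reading. After shrinking $X$ to an invariant conull Borel subset, there is an invariant conull Borel set of $H$ over which the fibers of $f$ have exactly $n$ points, and $N_G(H)/H$ acts simply transitively on each of them.

*Proof.* **Step 1: the action on a fiber is free.** If $G_x=H$ and $g\in N_G(H)$, then $G_{gx}=gHg^{-1}=H$, so $N_G(H)$ acts on $f^{-1}(H)$. If moreover $gx=x$, then $g\in G_x=H$. So $N_G(H)/H$, a group of order $n$ for a.e. $H$, acts freely.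

**Step 2: the first reading.** There is a conull Borel set $B$ over which fibers have $n$ points and $[N_G(H):H]=n$. Replace it by $\bigcap_g gBg^{-1}$, which is invariant, and $X$ by the preimage. A free action of a group of order $n$ on $n$ points is simply transitive.

**Step 3: the weaker reading.** Put $X_1=\bigcap_g gX_0$, which is invariant and conull. Choose an invariant conull Borel set $B'$ over which the fibers of $f|_{X_1}$ have at most $n$ points and $[N_G(H):H]=n$, and let $X_2=X_1\cap f^{-1}(B')$. By Lusin–Novikov $f(X_2)$ is Borel. It is invariant, and $\nu(f(X_2))\ge\mu(X_2)=1$. For $H\in f(X_2)$ the fiber in $X_2$ is nonempty, $N_G(H)$-invariant, and has at most $n$ points. Since a group of order $n$ acts freely on it, it has exactly $n$ points and the action is simply transitive. $\square$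

## 4. Product actions over $Y$ and complements of $Q$

Return to $G$ and $\nu$ of Section 1, and identify $y$ with $H_y$. By Lemma 3.1 we look for a space $X\to Y$ whose fibers are $n$-point sets permuted simply transitively by $Q$. The first thing to try is a product $X=Y_1\times Z$, where $Y_1\subset Y$ is the invariant conull set with $N_G(H_y)=H_y\times Q$, $Z$ is a finite $M$-set with uniform measure, and
$$a(\lambda,m)\cdot(y,z)=\bigl(a(\lambda,m)\cdot y,\ mz\bigr).$$

Suppose $Q$ acts simply transitively on $Z$. If $g$ fixes $(y,z)$, then $g$ normalizes $H_y$, so $g=hu$ with $h\in H_y$, $u\in Q$. Here $h$ acts trivially on $Z$, so $uz=z$ and $u=1$. Hence the stabilizer of $(y,z)$ is $H_y$ and the stabilizer map is $n$-to-one: the attempt succeeds.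

Such a $Z$ exists exactly when $Q$ has a complement. If $P$ is a complement, take $Z=M/P$: if $umP=mP$ with $u\in Q$, then $u\in mPm^{-1}\cap Q=m(P\cap Q)m^{-1}=1$, so $Q$ acts freely on a set with $|M/P|=|Q|$ points. Conversely, the stabilizer $P$ in $M$ of a point of $Z$ satisfies $P\cap Q=1$ by freeness and $PQ=M$ by transitivity of $Q$.

So for non-split extensions no product works. For $M=\mathbb Z/4$ this is visible: $z$ would be a permutation of two points whose square exchanges them. But a general $X$ need not be a product, since the permutation by which $g$ carries the fiber over $y$ to the fiber over $gy$ may depend on $y$. This freedom is real, and each factor of $\Gamma=\Lambda\times M$ on its own can be accommodated.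

* For $\Lambda$ alone, use $Y\times Q$ with $\lambda(y,q)=(\lambda y,q)$ and $Q$ acting by $u\cdot(y,q)=(y,qu^{-1})$.
* For $M$ alone, note that $M$ acts on $Y$ through $F$, freely on an invariant conull set by the proof of Proposition 1.2. Choose a Borel set $D$ meeting each $F$-orbit there in one point, and use $M\times D\to Y$, $(m,d)\mapsto m\cdot d$, with $M$ acting by left translation. The fibers are sets $mQ\times\{d\}=Qm\times\{d\}$, and $Q$ acts on them simply transitively.

An obstruction can come only from the requirement that both factors act together and commute. It must also use more about $\Lambda$ than Section 1 did: with $\mathbb Z$ in place of $\Lambda$, Section 1 works verbatim, but $A\rtimes(\mathbb Z\times M)$ is amenable (a locally finite group extended by an amenable one), and the answer is then yes.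

The plan is as follows. Property (T) of $\Lambda$ will force the dependence on $y$ to be removable for a subgroup $\Lambda_0\le\Lambda$ of finite index, after passing to a larger base space. Since $M$ commutes with $\Lambda_0$, it must respect the resulting product structure, and this puts us back in the product case, where a complement appears.

## 5. The cocycle of a cover, on a Gaussian base

We now assume that an action $G\curvearrowright(X,\mu)$ with stabilizer distribution $\nu$ and $n$-to-one stabilizer map exists, and we encode the action of $\Lambda$ by a function into $Q$.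

**Definition.** Let $\Lambda$ act on a probability space $\Omega$. A *cocycle* with values in $Q$ is a measurable $w:\Lambda\times\Omega\to Q$ with
$$w(\lambda\lambda',x)=w(\lambda,\lambda'x)\,w(\lambda',x). \tag{2}$$

Examples: a homomorphism $\chi:\Lambda\to Q$ gives $w(\lambda,x)=\chi(\lambda)$. Given also a measurable $\theta:\Omega\to Q$, $w(\lambda,x)=\theta(\lambda x)\chi(\lambda)\theta(x)^{-1}$ is a cocycle, because the inner factors $\theta(\lambda'x)^{-1}\theta(\lambda'x)$ cancel. Identity (2) says exactly that $\lambda(x,q)=(\lambda x,w(\lambda,x)q)$ is an action on $\Omega\times Q$.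

The lamps $y(i)$ take values in a three-point set. The argument of Section 6 needs to move continuously from one configuration to an independent one, so we enlarge the base. Let $\Omega=\mathbb R^I$ with $m$ the product of standard Gaussian measures, and let $\Gamma$ act by the shift through $I$. By Fact 1.1, $\Lambda$ and its finite-index subgroups act ergodically on $\Omega$ and on $\Omega^2=(\mathbb R^2)^I$.

**Step 1: normalize the cover.** By Lemma 3.1 and Proposition 1.2, after shrinking we have a $G$-invariant conull Borel set $Y_0\subset Y$ with $N_G(H_y)=H_y\times Q$ for $y\in Y_0$, and a $G$-equivariant Borel map $f:X\to Y_0$ whose fibers are simply transitive $N_G(H_y)/H_y$-sets. Since $H_y$ fixes the fiber over $y$ pointwise, this says that each fiber is a simply transitive $Q$-set for the subgroup $Q\le G$.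

**Step 2: pull back to $\Omega$.** Choose a Borel $\rho:\mathbb R\to\mathcal T$ that pushes the Gaussian measure to the uniform measure (cut $\mathbb R$ into three intervals of Gaussian measure $1/3$). Then $r=\rho^I:\Omega\to Y$ is measure preserving and $\Gamma$-equivariant. Put $\Omega_0=r^{-1}(Y_0)$, conull and $\Gamma$-invariant, and
$$X'=\{(x,\omega)\in X\times\Omega_0:\ f(x)=r(\omega)\}.$$
The group $\Gamma=\Lambda\times M$ acts diagonally on $X'$. (The group $A$ does not act on $\Omega$, and it is no longer needed.) Since $Q$ acts trivially on $\Omega$, the fibers of $X'\to\Omega_0$ are simply transitive $Q$-sets.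

**Step 3: choose coordinates.** By Lusin–Novikov $f$ has a Borel section $s_0:Y_0\to X$, and $s(\omega)=(s_0(r(\omega)),\omega)$ is a Borel section of $X'\to\Omega_0$. Identify
$$\Omega_0\times Q\cong X',\qquad (\omega,q)\leftrightarrow q^{-1}s(\omega).$$
For $u\in Q$, $u\,q^{-1}s(\omega)=(qu^{-1})^{-1}s(\omega)$, so
$$u\cdot(\omega,q)=(\omega,qu^{-1}). \tag{3}$$
Let $\mu'=m\times(\text{uniform measure on }Q)$. Every $\tau\in\Gamma$ maps fibers bijectively to fibers and covers the $m$-preserving map $\omega\mapsto\bar\tau\omega$. Hence $\mu'(\tau B)=\int\frac1n|B_{\bar\tau^{-1}\omega}|\,dm(\omega)=\mu'(B)$, where $B_\omega$ is the part of $B$ over $\omega$. So all of $\Gamma$ preserves $\mu'$.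

**Step 4: read off the cocycle.** For $\lambda\in\Lambda$ and $\omega\in\Omega_0$ there is a unique $w(\lambda,\omega)\in Q$ with $\lambda s(\omega)=w(\lambda,\omega)^{-1}s(\lambda\omega)$. As $\Lambda$ commutes with $Q$, we have $\lambda q^{-1}s(\omega)=q^{-1}w(\lambda,\omega)^{-1}s(\lambda\omega)$, that is,
$$\lambda\cdot(\omega,q)=(\lambda\omega,\ w(\lambda,\omega)\,q). \tag{4}$$
Since this is an action, $w$ satisfies (2) on $\Omega_0$. Put $w=e$ off the invariant set $\Omega_0$; then (2) holds everywhere.

## 6. Rotating a Gaussian field: cocycles of $SL_3(\mathbb Z)$ into finite groups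

We show that every such cocycle has the form given in the second example of Section 5. This is a special case of Popa's cocycle superrigidity theorem (Invent. Math. 170 (2007)); a full proof follows.

**Definition.** A *Kazhdan pair* for a group $\Lambda$ is a finite set $\Sigma\subset\Lambda$ and $\kappa>0$ such that for every unitary representation $\pi$ of $\Lambda$ without nonzero invariant vectors, $\max_{s\in\Sigma}\|\pi(s)v-v\|\ge\kappa\|v\|$ for all $v$. The group has *property (T)* if it has a Kazhdan pair.

A finite group has the pair $(\Lambda,1)$: without invariant vectors the average of $\pi(s)v$ over $s$ is $0$, so $v$ is the average of $v-\pi(s)v$, and $\|v\|\le\max_s\|v-\pi(s)v\|$. The group $\mathbb Z$ has none: the characters $k\mapsto e^{i\varepsilon k}$ for small $\varepsilon>0$ have no invariant vectors but move unit vectors by $|e^{i\varepsilon k}-1|$, which tends to $0$ with $\varepsilon$ for $k$ in any fixed finite set. By Kazhdan's theorem $SL_3(\mathbb Z)$ has property (T).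

**Lemma 6.1.** Let $w:\Lambda\times\Omega\to Q$ be a measurable cocycle with $Q$ finite. Then there are a measurable $\theta:\Omega\to Q$ and a homomorphism $\chi:\Lambda\to Q$ such that for every $\lambda$,
$$w(\lambda,x)=\theta(\lambda x)\,\chi(\lambda)\,\theta(x)^{-1}\quad\text{for a.e. }x .$$

*Proof.* The idea is to compare $w(\lambda,x)$ with $w(\lambda,y)$ for independent $x,y$. If the two are intertwined by some function $\varphi(x,y)$, then separating the variables in $\varphi$ untwists $w$. To reach the independent copy $y$ from $x$ we rotate in small steps, and property (T) handles one small step.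

**Step 1: a continuous path from $x$ to $y$.** On $\Omega^2$ let
$$R_t(x,y)=(\cos t\,x+\sin t\,y,\ -\sin t\,x+\cos t\,y).$$
In each coordinate this is a rotation of $\mathbb R^2$, and the standard Gaussian density on $\mathbb R^2$ depends only on the radius, so $R_t$ preserves $m^2$. Also $R_tR_{t'}=R_{t+t'}$, and $R_t$ commutes with $\Lambda$. Let $p(x,y)=x$ and $p_t=p\circ R_t$. Then $p_t$ is $\Lambda$-equivariant, $(p_t)_*m^2=m$, $p_t\circ R_{t'}=p_{t+t'}$, and
$$p_0(x,y)=x,\qquad p_{\pi/2}(x,y)=y .$$
For $u\in L^2(\Omega)$ we have $u\circ p_t\to u\circ p_0$ in $L^2(\Omega^2)$ as $t\to0$. For bounded continuous $u$ depending on finitely many coordinates this is dominated convergence; such $u$ are dense, and $u\mapsto u\circ p_t$ is isometric. Apply this to the indicators of $\{w(\lambda,\cdot)=q\}$. For each $\lambda$,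
$$m^2\{\omega: w(\lambda,p_0\omega)\neq w(\lambda,p_t\omega)\}=1-\sum_{q\in Q}\bigl\langle 1_{\{w(\lambda,\cdot)=q\}}\circ p_0,\ 1_{\{w(\lambda,\cdot)=q\}}\circ p_t\bigr\rangle\longrightarrow0\quad(t\to0), \tag{5}$$
because the sum tends to $\sum_q m\{w(\lambda,\cdot)=q\}=1$.

**Step 2: a representation that compares $w(\cdot,p_0\omega)$ with $w(\cdot,p_t\omega)$.** Fix $t$ and let $\Lambda$ act on $\Omega^2\times Q$ by
$$\lambda(\omega,q)=\bigl(\lambda\omega,\ w(\lambda,p_0\omega)\,q\,w(\lambda,p_t\omega)^{-1}\bigr).$$
This is an action, by (2) applied at $p_0\omega$ and at $p_t\omega$ and by equivariance of $p_0,p_t$. It preserves $m^2\times$ counting measure, since it permutes the fibers $Q$ bijectively over a measure-preserving action. Let $\pi$ be the resulting unitary representation, $\pi(\lambda)\zeta=\zeta\circ\lambda^{-1}$, let $\xi=1_{\Omega^2\times\{e\}}$, and let $\eta$ be the orthogonal projection of $\xi$ to the invariant vectors. On the orthogonal complement of the invariant vectors there are no nonzero invariant vectors, so the Kazhdan inequality applies to $\xi-\eta$. Since $\pi(s)\eta=\eta$,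
$$\|\xi-\eta\|\le\kappa^{-1}\max_{s\in\Sigma}\|\pi(s)\xi-\xi\| .$$
The vector $\pi(s)\xi$ is the indicator of the set of points $(s\omega,\,w(s,p_0\omega)w(s,p_t\omega)^{-1})$. This set differs from $\Omega^2\times\{e\}$ exactly over those $s\omega$ with $w(s,p_0\omega)\ne w(s,p_t\omega)$, by two points in each such fiber. So $\|\pi(s)\xi-\xi\|^2=2m^2\{w(s,p_0\omega)\neq w(s,p_t\omega)\}$. As $\Sigma$ is finite, (5) gives $t_0>0$ with $\|\xi-\eta\|\le1/4$ whenever $|t|\le t_0$.

**Step 3: turn the invariant vector into a $Q$-valued function.** Let $|t|\le t_0$. The vector $\eta$ is real, because $\xi$ is real and complex conjugation commutes with $\pi$. Let $D=\{\eta>1/2\}$, a set that is $\Lambda$-invariant mod null sets. On $D\setminus(\Omega^2\times\{e\})$ we have $\xi=0$ and $\eta>1/2$; on $(\Omega^2\times\{e\})\setminus D$ we have $\xi=1$ and $\eta\le1/2$. In both cases $|\eta-\xi|\ge1/2$, so $D\,\triangle\,(\Omega^2\times\{e\})$ has measure at most $4\|\eta-\xi\|^2\le4\cdot\frac1{16}=\frac14$. Put $D_\omega=\{q:(\omega,q)\in D\}$. Then $D_\omega=\{e\}$ on a set of $\omega$ of measure at least $3/4$. Invariance of $D$ says that for each $\lambda$ and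 a.e. $\omega$,
$$D_{\lambda\omega}=w(\lambda,p_0\omega)\,D_\omega\,w(\lambda,p_t\omega)^{-1},$$
so $|D_\omega|$ is $\Lambda$-invariant. As $\Lambda$ is ergodic on $\Omega^2$, $|D_\omega|$ is a.e. constant, and the constant is $1$. Write $D_\omega=\{\varphi_t(\omega)\}$. Then
$$w(\lambda,p_0\omega)\,\varphi_t(\omega)=\varphi_t(\lambda\omega)\,w(\lambda,p_t\omega)\quad\text{a.e.} \tag{6}$$

**Step 4: chain the small steps up to $\pi/2$.** Choose an integer $k$ with $t=\pi/(2k)\le t_0$. Substituting $R_{jt}\omega$ for $\omega$ in (6) gives
$$w(\lambda,p_{jt}\omega)\,\varphi_t(R_{jt}\omega)=\varphi_t(R_{jt}\lambda\omega)\,w(\lambda,p_{(j+1)t}\omega),\qquad j=0,\dots,k-1 .$$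
Set $\varphi(\omega)=\varphi_t(\omega)\varphi_t(R_t\omega)\cdots\varphi_t(R_{(k-1)t}\omega)$. Using these identities for $j=0,1,\dots,k-1$ in turn, we move $w$ through the product from left to right, and since $p_{kt}(x,y)=y$ we obtain, for all $\lambda$ and a.e. $(x,y)$,
$$w(\lambda,x)\,\varphi(x,y)=\varphi(\lambda x,\lambda y)\,w(\lambda,y). \tag{7}$$

**Step 5: separate the variables in $\varphi$.** Take $\varphi$ Borel. Let $\mathcal L=L^0(\Omega,Q)$ be the set of classes of measurable functions $\Omega\to Q$ with $d(f,g)=m\{f\neq g\}$. It is separable: functions constant on the pieces of a finite partition from a fixed countable algebra generating the Borel sets are dense. The group $Q$ acts on $\mathcal L$ by left multiplication of values, isometrically and freely. For $\lambda\in\Lambda$ put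
$$(\lambda*f)(y)=f(\lambda^{-1}y)\,w(\lambda,\lambda^{-1}y)^{-1}.$$
This map is isometric for $d$, because right multiplication at each point and the shift preserve $m\{f\ne g\}$, and it commutes with $Q$. Let $\Phi(x)=\varphi(x,\cdot)\in\mathcal L$. It is measurable, because $x\mapsto d(\Phi(x),f)$ is measurable for each $f$ by Fubini and $\mathcal L$ is separable. For fixed $\lambda$, (7) holds for a.e. $x$ for a.e. $y$; replacing $y$ by $\lambda^{-1}y$ we get
$$\Phi(\lambda x)=w(\lambda,x)\cdot(\lambda*\Phi(x))\quad\text{for a.e. }x. \tag{8}$$
Let $\bar d(f,g)=\min_{q\in Q}d(qf,g)$, a metric on the orbit space $Q\backslash\mathcal L$ since $Q$ is finite and acts by isometries. It does not see left multiplications by $Q$, and it is preserved by $\lambda*$. So (8), applied at $x$ and at $x'$, shows that $(x,x')\mapsto\bar d(\Phi(x),\Phi(x'))$ is $\Lambda$-invariant on $\Omega^2$. By ergodicity it is a.e. equal to a constant $c$.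

Suppose $c>0$. Cover the separable space $Q\backslash\mathcal L$ by countably many balls of radius $c/3$. One of them has a preimage $B\subset\Omega$ with $m(B)>0$, and on $B\times B$, a set of positive measure, $\bar d(\Phi(x),\Phi(x'))<2c/3<c$. This is a contradiction, so $c=0$. By Fubini there is $x_0$ with $\bar d(\Phi(x),\Phi(x_0))=0$ for a.e. $x$. Put $f=\Phi(x_0)$. Then for a.e. $x$ there is $\theta(x)\in Q$ with $\Phi(x)=\theta(x)f$, unique by freeness, and $\theta$ is measurable since $\{\theta=q\}=\{\Phi=qf\}$. Thus
$$\varphi(x,y)=\theta(x)f(y)\quad\text{a.e.} \tag{9}$$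

**Step 6: conclude.** Substitute (9) in (7): $w(\lambda,x)\theta(x)f(y)=\theta(\lambda x)f(\lambda y)w(\lambda,y)$, that is,
$$\theta(\lambda x)^{-1}w(\lambda,x)\theta(x)=f(\lambda y)\,w(\lambda,y)\,f(y)^{-1}\quad\text{for a.e. }(x,y).$$
The left side depends only on $x$ and the right side only on $y$, so both are a.e. equal to a constant $\chi(\lambda)\in Q$. This is the claimed formula. Inserting it in (2) gives
$$\theta(\lambda\lambda'x)\chi(\lambda\lambda')\theta(x)^{-1}=\theta(\lambda\lambda'x)\chi(\lambda)\theta(\lambda'x)^{-1}\,\theta(\lambda'x)\chi(\lambda')\theta(x)^{-1},$$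
so $\chi(\lambda\lambda')=\chi(\lambda)\chi(\lambda')$. $\square$

## 7. The atoms fixed by $\ker\chi$ and a complement of $Q$: proof of Theorem 1

Let the extension be non-split, let $G,\nu$ be as in Section 1, and suppose an action as excluded in Theorem 1 exists. Section 5 turns it into an action of $\Gamma=\Lambda\times M$ on $\Omega_0\times Q$ that preserves $\mu'$ and satisfies (3) and (4).

**Step 1: straighten the action of $\Lambda$.** Take $\theta,\chi$ from Lemma 6.1 for the cocycle $w$ of (4), and pass to the coordinates $(\omega,\theta(\omega)^{-1}q)$, a change that preserves $\mu'$. By (4) the new second coordinate of $\lambda(\omega,q)$ is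
$$\theta(\lambda\omega)^{-1}w(\lambda,\omega)q=\chi(\lambda)\,\theta(\omega)^{-1}q .$$
So in the new coordinates $\lambda(\omega,q)=(\lambda\omega,\chi(\lambda)q)$ a.e. The action (3) of $Q$, by right multiplication, is unchanged.

**Step 2: find the invariant sets of a large subgroup.** Let $\Lambda_0=\ker\chi$. It has finite index in $\Lambda$, so it is infinite, and it is ergodic on $\Omega$ by Fact 1.1. It acts by $\lambda(\omega,q)=(\lambda\omega,q)$ a.e. If $B=\bigsqcup_q B_q\times\{q\}$ is $\Lambda_0$-invariant mod null, then each $B_q$ is $\Lambda_0$-invariant mod null, hence null or conull. So the Boolean algebra of $\Lambda_0$-invariant sets mod null is finite, with exactly the $n$ atoms $\Omega\times\{q\}$, $q\in Q$.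

**Step 3: let $M$ act on the atoms.** The group $M$ commutes with $\Lambda_0$ and preserves $\mu'$. So if $B$ is $\Lambda_0$-invariant mod null and $\tau\in M$, then $\lambda\tau B=\tau\lambda B=\tau B$ mod null. Hence $M$ permutes the atoms. By (3) an element $u\in Q$ sends $\Omega\times\{q\}$ to $\Omega\times\{qu^{-1}\}$, so $Q\le M$ permutes the atoms simply transitively. The finite set of atoms is therefore a finite $M$-set on which $Q$ is simply transitive, as required in Section 4.

**Step 4: extract the complement.** Let $M_1\le M$ be the stabilizer of one atom. Then $M_1\cap Q=1$ since $Q$ acts freely on the atoms, and $M=M_1Q$ since $Q$ is transitive. So $M_1$ is a complement of $Q$ in $M$, contradicting non-splitness. With Proposition 1.2 and the ergodicity of $\nu$ from Section 1, this proves Theorem 1. $\square$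

For $M=\mathbb Z/4$ the last two steps read: there are two atoms, the generator $z$ permutes them, so $z^2$ fixes both; but $z^2$ is the nontrivial element of $Q$ and exchanges them.

The proof used the measure $\mu$ on $X$ only through Lemma 3.1 and never its ergodicity; hence the words "ergodic or not". By the Corollary the answer to the Problem is no for every $n\ge2$.

**Remark (free groups).** The counterexamples pull back to free groups. Let $\pi:F_k\to G$ be onto, and push $\nu$ forward under the equivariant map $H\mapsto\pi^{-1}(H)$; the result is an ergodic IRS of $F_k$. Since $N_{F_k}(\pi^{-1}H)=\pi^{-1}(N_G(H))$, the quotients $N_{F_k}(\pi^{-1}H)/\pi^{-1}H$ and $N_G(H)/H$ are isomorphic. In an $F_k$-action with this stabilizer distribution, almost all stabilizers contain $\ker\pi$. So off an invariant null set the action factors through $G$, with stabilizers $H$ in place of $\pi^{-1}(H)$ and the same fibers. Hence the answer is negative for some free group of finite rank.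

## 8. Splittings of the coset groupoid, and treeings

Now let $(G,\nu)$ be any pair as in the Problem. Let $S$ be the invariant conull Borel set of $H$ with $[N_G(H):H]=n$, and let $E$ be the conjugation orbit relation on $S$; it is Borel, being a countable union of graphs of Borel maps. As before, $X\to S$ should have a copy of $N_G(H)/H$ over each $H$, and one must decide how to compare the copies over $H$ and over $K=gHg^{-1}$. The naive comparison takes the first $g$ in an enumeration of $G$ with $gHg^{-1}=K$. The trouble is that for three conjugate subgroups $H,K,L$ the composed choice from $H$ via $K$ to $L$ agrees with the direct choice only up to an error in $N_G(H)/H$. The following notion records what is needed.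

**Definition.** For $(K,H)\in E$, a *morphism* $H\to K$ is a coset $gH$ with $gHg^{-1}=K$. Morphisms compose by $(g'K)(gH)=g'gH$, which is well defined because $g'Kg=g'g(g^{-1}Kg)=g'gH$. They form a groupoid, and the morphisms $H\to H$ form the isotropy group $Q_H=N_G(H)/H$. A *splitting* is a Borel choice of morphisms $\sigma(K,H):H\to K$ for $(K,H)\in E$ such that
$$\sigma(L,K)\,\sigma(K,H)=\sigma(L,H), \tag{10}$$
after restricting to an invariant conull Borel set. Borel means that $\{(K,H):g\in\sigma(K,H)\}$ is Borel for each $g\in G$. This is what is meant in Theorem 3 by saying that the groupoid extension splits a.e.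

By (10), $\sigma(H,H)$ is an idempotent of the group $Q_H$, so $\sigma(H,H)=1$.

Example: let $\nu$ be uniform on a finite conjugacy class. Fix $H_0$ in it and choose $g_K$ with $g_KH_0g_K^{-1}=K$ for each $K$ in the class. Then $\sigma(K,H)=g_Kg_H^{-1}H$ is a splitting, since $(g_Lg_K^{-1}K)(g_Kg_H^{-1}H)=g_Lg_H^{-1}H$. This uses a base point in the class; the treeings below replace it.

**Proposition 8.1 (first part of Theorem 3).** The answer for $(G,\nu)$ is positive iff a splitting exists. Any action with stabilizer distribution $\nu$ and $n$-to-one stabilizer map is automatically ergodic.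

*Proof.* **Step 1: from an action to a splitting.** Restrict to the invariant conull set of Lemma 3.1 and let $s$ be a Borel section of $f$ (Lusin–Novikov). Put $\sigma(K,H)=\{g\in G: g\,s(H)=s(K)\}$. It is nonempty: if $gHg^{-1}=K$, then $g\,s(H)\in f^{-1}(K)$, on which $N_G(K)$ is transitive. Since the stabilizer of $s(H)$ is $H$, the set is a coset $gH$, and comparing the stabilizers of $g\,s(H)$ and $s(K)$ gives $gHg^{-1}=K$. Elements carrying $s(H)$ to $s(K)$, followed by elements carrying $s(K)$ to $s(L)$, carry $s(H)$ to $s(L)$, which is (10). Borelness is clear from the formula.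

**Step 2: from a splitting to an action.** Shrink $S$ so that $\sigma$ is defined on it. Let
$$X=\{(H,q): H\in S,\ q\in Q_H\},$$
a Borel subset of $\mathrm{Sub}_G\times2^G$ when cosets are viewed as subsets of $G$. For $k\in G$ and $K=kHk^{-1}$ put
$$k\cdot(H,q)=\bigl(K,\ (kH)\,q\,\sigma(K,H)^{-1}\bigr).$$
The composite $K\to H\to H\to K$ lies in $Q_K$. If $L=lKl^{-1}$, then by (10)
$$l\cdot(k\cdot(H,q))=\bigl(L,(lK)(kH)\,q\,\sigma(K,H)^{-1}\sigma(L,K)^{-1}\bigr)=\bigl(L,(lkH)\,q\,\sigma(L,H)^{-1}\bigr)=(lk)\cdot(H,q),$$
and since $\sigma(H,H)=1$ the identity of $G$ acts trivially. So this is a Borel action. The element $k$ fixes $(H,q)$ iff $k\in N_G(H)$ and $(kH)q=q$, that is, iff $k\in H$. So the stabilizer map is $(H,q)\mapsto H$, which is $n$-to-one. The measure $\mu=\int(\text{uniform on }Q_H)\,d\nu(H)$ is invariant, because fibers are mapped bijectively to fibers over the $\nu$-preserving conjugation action. Its image under the stabilizer map is $\nu$.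

**Step 3: ergodicity.** Take any action with stabilizer distribution $\nu$ and $n$-to-one stabilizer map, restricted as in Lemma 3.1. Each fiber of $f$ lies in one $G$-orbit, since $N_G(H)$ is transitive on it. So an invariant Borel set $B$ satisfies $B=f^{-1}(f(B))$. By Lusin–Novikov $f(B)$ is Borel, it is invariant, and $\mu(B)=\nu(f(B))\in\{0,1\}$ by ergodicity of $\nu$. $\square$

**Definition.** $E$ is *treeable $\nu$-a.e.* if on an invariant conull Borel set there is an acyclic Borel graph whose connected components are the $E$-classes. It is *hyperfinite $\nu$-a.e.* if on such a set it is an increasing union of Borel equivalence relations $E_0\subset E_1\subset\cdots$ with finite classes.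

For example, if $E$ is the orbit relation of a free Borel action of $\mathbb Z$ generated by $U$, the edges $\{x,Ux\}$ form a treeing.

**Proposition 8.2 (rest of Theorem 3).** If $E$ is treeable $\nu$-a.e., the answer for $(G,\nu)$ is positive. In particular it is positive if $G$ is amenable.

*Proof.* **Step 1: a splitting along the tree.** Orient each edge by a Borel linear order on $S$. To an edge oriented from $H$ to $K$ assign the morphism $gH:H\to K$, with $g$ the first element in a fixed enumeration of $G$ such that $gHg^{-1}=K$. To the reversed edge assign the inverse morphism. Let $\sigma(K,H)$ be the composite of the assigned morphisms along the unique path from $H$ to $K$. It is Borel: the path has vertices $H_j=g_jH_{j-1}g_j^{-1}$ with $g_1,\dots,g_\ell\in G$, so it is found by quantifying over countably many finite sequences in $G$. A walk that goes along an edge and straight back contributes a morphism and its inverse, so deleting such a detour does not change the composite along a walk. In an acyclic graph every walk reduces by such deletions to the unique path between its endpoints. Applied to the path from $H$ to $K$ followed by the path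 from $K$ to $L$, this gives (10). Proposition 8.1 now gives a positive answer.

**Step 2: hyperfinite implies treeable.** Let $E=\bigcup_kE_k$ be as in the definition, with $E_0$ equality (prepend it if necessary), and fix a Borel linear order on $S$. For each $k$ and each $x$ that is the least element of its $E_k$-class but not of its $E_{k+1}$-class, join $x$ to the least element of its $E_{k+1}$-class. By induction on $k$, the edges added up to stage $k$ form an acyclic graph whose components are the $E_k$-classes: passing from $k$ to $k+1$, the finitely many trees on the $E_k$-classes inside one $E_{k+1}$-class are joined in a star, by one edge from the tree containing the least element to each other tree. The union over $k$ is an acyclic Borel graph with components the $E$-classes.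

**Step 3: amenable groups.** If $G$ is amenable, $E$ is hyperfinite $\nu$-a.e. (Ornstein–Weiss; Connes–Feldman–Weiss), hence treeable a.e. by Step 2, and Step 1 applies. This recovers Thomas's theorem. $\square$

Propositions 8.1 and 8.2 together are Theorem 3.

## 9. Finite groups $Q$ over which every extension splits: proof of Theorem 2

**Step 1: (1) implies (3).** If some extension of finite groups $1\to Q\to M\to F\to1$ did not split, Theorem 1 would provide $G$ and $\nu$ that contradict (1).

**Step 2: (3) implies $Z(Q)=1$.** For $Q=\mathbb Z/2$ the non-split extension is $\mathbb Z/4$, made by adjoining a square root of the central element. In general a root of sufficiently high $p$-power order is needed, so that $Q$ cannot compensate for it. Suppose $Z(Q)\neq1$, choose $c\in Z(Q)$ of prime order $p$, and let $p^e$ be the largest power of $p$ dividing the exponent of $Q$. Let $C=\langle t\rangle\cong\mathbb Z/p^{e+1}$ and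
$$M=(Q\times C)/\langle(c^{-1},t^{p^e})\rangle .$$
The subgroup divided out is central of order $p$, and it meets $Q\times1$ and $1\times C$ trivially because $c$ and $t^{p^e}$ both have order $p$. So $Q$ and $C$ embed in $M$. In $M$ we have $M=QC$, $t$ is central, $t^{p^e}=c$, $Q\cap C=\langle c\rangle$, and $Q$ is normal. Hence $M/Q\cong C/\langle c\rangle\cong\mathbb Z/p^e$, generated by $tQ$.

A complement of $Q$ would be isomorphic to $\mathbb Z/p^e$ and would contain an element of the coset $tQ$, say $qt$ with $q\in Q$. Then
$$1=(qt)^{p^e}=q^{p^e}t^{p^e}=q^{p^e}c ,$$
so $q^{p^e}=c^{-1}$. But the $p$-part of the order of $q$ divides $p^e$, so $q^{p^e}$ has order prime to $p$, while $c^{-1}$ has order $p$. This is a contradiction, so the extension does not split, and (3) fails.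

**Step 3: (3) implies (2).** By Step 2, $Z(Q)=1$, so $Q\cong\mathrm{Inn}(Q)$. Applying (3) to
$$1\to\mathrm{Inn}(Q)\to\mathrm{Aut}(Q)\to\mathrm{Out}(Q)\to1$$
gives a complement of $\mathrm{Inn}(Q)$ in $\mathrm{Aut}(Q)$.

**Step 4: (2) implies (1), by a canonical choice of morphism.** The purpose of this step is to build a splitting with no assumption on $E$. Suppose first that $\mathrm{Aut}(Q)=\mathrm{Inn}(Q)\cong Q$, as for $Q=S_3$. If each $Q_H$ is labeled by an isomorphism with $Q$, then exactly one morphism $H\to K$ preserves the labels, and such morphisms compose. In general we ask instead that the change of labels lie in a complement.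

Let $\mathrm{Aut}(Q)=\mathrm{Inn}(Q)\rtimes P$, and let $\nu$ be ergodic with $Q_H\cong Q$ a.e. On an invariant conull set choose isomorphisms $i_H:Q_H\to Q$ in a Borel way: list the elements of $N_G(H)/H$ by the least index of their representatives in an enumeration of $G$. The resulting multiplication table is a Borel function of $H$ with finitely many values, and for each table we take the first isomorphism to $Q$ in a fixed finite list. For a morphism $\mathfrak m:H\to K$ define
$$a(\mathfrak m)=i_K\circ(q\mapsto\mathfrak mq\mathfrak m^{-1})\circ i_H^{-1}\ \in\mathrm{Aut}(Q).$$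
For composable $\mathfrak m',\mathfrak m$ the inner labels cancel, so $a(\mathfrak m'\mathfrak m)=a(\mathfrak m')a(\mathfrak m)$. For $q\in Q_H$, $a(q)$ is conjugation by $i_H(q)$.

Let $(K,H)\in E$ and let $\mathfrak m:H\to K$ be one morphism. The set of all morphisms $H\to K$ is $\mathfrak mQ_H$, and $a(\mathfrak mq)=a(\mathfrak m)a(q)$, where $a(q)$ is conjugation by $i_H(q)$. Since $Z(Q)=1$, distinct $q$ give distinct inner automorphisms. So $a$ maps $\mathfrak mQ_H$ bijectively onto the coset $a(\mathfrak m)\mathrm{Inn}(Q)$. Since $P$ is a complement of the normal subgroup $\mathrm{Inn}(Q)$, this coset contains exactly one element of $P$. Let $\sigma(K,H)$ be the unique morphism $H\to K$ with $a(\sigma(K,H))\in P$. It is Borel in $(K,H)$. As $P$ is a subgroup,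
$$a\bigl(\sigma(L,K)\sigma(K,H)\bigr)=a(\sigma(L,K))\,a(\sigma(K,H))\in P ,$$
so by uniqueness $\sigma(L,K)\sigma(K,H)=\sigma(L,H)$. Thus $\sigma$ is a splitting, and Proposition 8.1 gives an ergodic action with $|Q|$-to-one stabilizer map. This is (1), and Theorem 2 is proved. $\square$

In particular, the answer to the Problem is always positive if $N_G(H)/H\cong S_3$ a.e., or more generally if $N_G(H)/H$ is a.e. isomorphic to a fixed complete finite group (one with $Z(Q)=1$ and $\mathrm{Aut}(Q)=\mathrm{Inn}(Q)$), since then $P=1$ is a complement. It can fail for every finite group with nontrivial center. For a given $n$ it is positive for all $G$ and $\nu$ if and only if $n=1$: for $n\ge2$ the group $\mathbb Z/n$ has order $n$ and nontrivial center.
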